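# Hahn–Banach operators and cubes: a hexagonal counterexample and the exact range of a conjecture

## 1. Cubes, faces, smooth points and Hahn–Banach operators

All spaces are real Banach spaces. We write $B_X$ and $S_X$ for the unit ball and unit sphere of $X$, $X^*$ for the dual, and $L(V,W)$ for the bounded linear operators from $V$ to $W$. For $g\in V^*$ and $w\in W$, $g\otimes w$ is the operator $v\mapsto g(v)w$. For $f\in W^*$ and $T\in L(V,W)$ we write $fT$ for the functional $f\circ T\in V^*$. The set of extreme points of a convex set $C$ is $\operatorname{ext}C$.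

**Definition (cubes and cross-polytopes).** $\ell_\infty^{(n)}$ is $\mathbb R^n$ with $\|x\|_\infty=\max_i|x_i|$, and $\ell_1^{(n)}$ is $\mathbb R^n$ with $\|x\|_1=\sum_i|x_i|$. The first ball is a cube with $2^n$ extreme points, the sign vectors. The second has the $2n$ extreme points $\pm e_i$. An $n$-dimensional space is isometric to $\ell_\infty^{(n)}$ exactly when its ball is a parallelepiped.

For example, in the plane both balls are parallelograms, so $\ell_1^{(2)}$ is isometric to $\ell_\infty^{(2)}$. For $m\ge3$ we have $2m<2^m$, so $\ell_1^{(m)}$ is not isometric to $\ell_\infty^{(m)}$.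

**Definition (the hexagon plane and sums).** $H$ is $\mathbb R^2$ with unit ball $\operatorname{conv}\{\pm w_1,\pm w_2,\pm w_3\}$, where
$$w_1=(1,0),\qquad w_3=(0,1),\qquad w_2=w_1+w_3=(1,1).$$
For spaces $Y,Z$, $Y\oplus_\infty Z$ is $Y\times Z$ with $\|(y,z)\|=\max(\|y\|,\|z\|)$. Its ball is $B_Y\times B_Z$, with extreme points $\operatorname{ext}B_Y\times\operatorname{ext}B_Z$.

For example, the edges $[w_1,w_2]$, $[w_2,w_3]$, $[w_3,-w_1]$ of the hexagon lie on $x=1$, $y=1$, $y-x=1$, so $\|(x,y)\|_H=\max(|x|,|y|,|x-y|)$. The ball of $H\oplus_\infty\ell_\infty^{(1)}$ is a hexagonal prism with $12$ extreme points.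

**Definition (faces and exposed points).** Let $W$ be finite-dimensional. For $f\in S_{W^*}$ put $F_f=\{w\in B_W: f(w)=1\}$, and let $\operatorname{int}F_f$ be its interior relative to the hyperplane $\{f=1\}$. A point $f\in B_{W^*}$ is exposed if some $p\in W$, as a function on $B_{W^*}$, attains its maximum at $f$ and nowhere else. After scaling, $\|p\|=1$, so $f$ is the only $\varphi\in B_{W^*}$ with $\varphi(p)=1$.

For example, in $H$ the functional $f(x,y)=x$ gives $F_f=[w_1,w_2]$, and $\operatorname{int}F_f$ is the open segment. The functional $f(x,y)=(x+y)/2$ also has norm one, but $F_f=\{w_2\}$ and $\operatorname{int}F_f=\emptyset$.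

Exposed points of a unit ball exist. Fix a Euclidean norm $|\cdot|$ on the space and let $x$ be a point of the ball with $|x|$ maximal. By Cauchy–Schwarz, $\langle x,\cdot\rangle$ is maximal on the ball at $x$ only.

We shall use the following all the time:
$$p\in\operatorname{int}F_f,\ \ \varphi\in B_{W^*},\ \ \varphi(p)=1\quad\Longrightarrow\quad\varphi=f. \tag{1}$$
Indeed $\varphi\le1$ on $F_f$, so the affine function $\varphi$ restricted to $\{f=1\}$ has a local maximum at $p$. Hence it is constantly $1$ on that hyperplane, which spans $W$.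

**Definition (smooth, strictly convex).** A finite-dimensional space $V$ is smooth at $v\in S_V$ if only one $g\in S_{V^*}$ has $g(v)=1$, and smooth if this holds at every $v\in S_V$. It is strictly convex if every point of $S_V$ is extreme in $B_V$.

For example, Euclidean space is both. The plane $H$ is not smooth at $w_1$, since the norm-one functionals $x$ and $x-y$ both take the value $1$ there. If $V$ is smooth, then $V^*$ is strictly convex: if $g=\frac12(g'+g'')$ with $g\in S_{V^*}$, $g',g''\in B_{V^*}$, choose $v\in S_V$ with $g(v)=1$. Then $g'(v)=g''(v)=1$, so $g'=g''$.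

**Definition (Hahn–Banach operator).** An operator $T\in L(V,W)$ is a Hahn–Banach operator if for every Banach space $X$ containing $V$ as an isometric subspace there is $\tilde T\in L(X,W)$ with $\|\tilde T\|=\|T\|$ and $\tilde Tv=Tv$ for all $v\in V$. The set of these is $HB(V,W)$. An isometric embedding of $V$ into $X$ is as good as an inclusion, by renaming points.

For example, every rank-one operator $g\otimes w$ is a Hahn–Banach operator: extend $g$ to $X$ with the same norm. On the other hand, $\mathrm{id}_H$ is not. By the formula for the norm, $(x,y)\mapsto(x,y,x-y)$ embeds $H$ isometrically in $\ell_\infty^{(3)}$ as the plane $E=\ker\phi$, $\phi(c)=c_1-c_2-c_3$. A norm-one extension of $\mathrm{id}_H$ would be a norm-one projection $P$ onto $E$. Since $I-P$ vanishes on $E$, $Pc=c-\phi(c)k$ for some $k\in\mathbb R^3$, and $P$ maps into $E$ only if $\phi(k)=1$. The rows of $P$ are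
$$(1-k_1,\;k_1,\;k_1),\qquad(-k_2,\;1+k_2,\;k_2),\qquad(-k_3,\;k_3,\;1+k_3).$$
The norm of $P$ on $\ell_\infty^{(3)}$ is its largest absolute row sum, and row $i$ has absolute sum at least $1-|k_i|+2|k_i|=1+|k_i|$. So $\|P\|=1$ forces $k=0$, which contradicts $\phi(k)=1$.

## 2. For which pairs is every operator a Hahn–Banach operator?

Two kinds of pairs satisfy $HB(V,W)=L(V,W)$ for immediate reasons.

If $W=\ell_\infty^{(n)}$, extend each coordinate functional of $T$ by the Hahn–Banach theorem, with its own norm. The norm of an operator into $\ell_\infty^{(n)}$ is the maximum of the norms of its coordinates, so $\|\tilde T\|=\|T\|$. In particular $\dim W=1$ always works.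

If $V=\ell_\infty^{(n)}$ and $V\subset X$, then by the previous paragraph $\mathrm{id}_V$ extends to a norm-one projection $P:X\to V$, and $\tilde T=TP$ does the job.

It is also known that if $V$ is a strictly convex or smooth $n$-dimensional normed space and $W$ is $n$-dimensional, then $HB(V,W)=L(V,W)$ if and only if $W$ is isometric to $\ell_\infty^{(n)}$. All this suggests the following statement, which comes from "Hahn-Banach Operators: A Review", http://shell.cas.usf.edu/~boris/PDF%20files/03(1).pdf.

**Conjecture.** A pair of finite-dimensional nonzero Banach spaces $(V,W)$ satisfies $HB(V,W)=L(V,W)$ if and only if one of the spaces $V$ or $W$ is isometric to an $\ell_\infty^{(n)}$.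

We have just proved the "if" part. The question is whether a cube on one side is the only reason for all operators to extend. In the smallest cases it is harmless: if $\dim V=1$ or $\dim W=1$, then $V$ or $W$ is $\ell_\infty^{(1)}$, and both sides of the equivalence are true. The pair $(H,H)$ has no cube in it, and $\mathrm{id}_H$ does not extend, as predicted. Nevertheless the conjecture is false. Here is what we shall prove.

**Theorem 1.** For all $m\ge3$, $k\ge2$, the pair $V=\ell_1^{(m)}$, $W=H\oplus_\infty\ell_\infty^{(k-2)}$ satisfies $HB(V,W)=L(V,W)$, although neither $V$ nor $W$ is isometric to an $\ell_\infty^{(n)}$.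

(Here $\ell_\infty^{(0)}=0$, so $k=2$ gives $W=H$. Taking $m=k=n$, the conjecture fails with $\dim V=\dim W=n$ for every $n\ge3$.)

**Theorem 2.** Let $V$ be smooth, $2\le\dim V<\infty$, and let $W$ be finite-dimensional of any dimension $n\ge1$. Then $HB(V,W)=L(V,W)$ if and only if $W$ is isometric to $\ell_\infty^{(n)}$.

**Theorem 3.** Let $\dim V=2$ and let $W$ be finite-dimensional, $W\ne0$. Then $HB(V,W)=L(V,W)$ if and only if $V$ is isometric to $\ell_\infty^{(2)}$ or $W$ is isometric to some $\ell_\infty^{(n)}$.

**Corollary 4.** The conjectured equivalence holds for all pairs with $\dim V=m$, $\dim W=k$ if and only if $m\le2$ or $k=1$.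

The Corollary follows at once from the theorems. If $m=1$ or $k=1$, both sides of the equivalence hold, as we saw. If $m=2$, use Theorem 3. If $m\ge3$ and $k\ge2$, Theorem 1 gives a pair for which the equivalence fails.

## 3. Representing measures and a criterion for the cube

A sensible first approach is to try to prove the "only if" part: assume that all operators extend, choose one good superspace, and squeeze a cube out of the extension. The universal choice is a $C(K)$-space, because an operator on $C(K)$ is a measure.

In this section, $V,W$ are finite-dimensional and nonzero, $n=\dim W$, $HB(V,W)=L(V,W)$, and $K=S_{V^*}$, a compact metric space.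

**The representation.** Let $T\in L(V,W)$, $\|T\|=1$. By the Hahn–Banach theorem, $v\mapsto(g\mapsto g(v))$ is an isometric embedding of $V$ into $C(K)$. So $T$ extends to $\tilde T:C(K)\to W$ with $\|\tilde T\|=1$. Apply the Riesz representation theorem to the coordinates of $\tilde T$ in a basis of $W$. This gives a $W$-valued regular Borel measure $\mu$ on $K$ with $\tilde Tu=\int u\,d\mu$. For $f\in W^*$, the scalar measure $f\mu$ represents the functional $f\tilde T$, so its total variation is $\|f\tilde T\|\le\|f\|$. If $u$ is Borel with $|u|\le1$, then $|f(\int u\,d\mu)|=|\int u\,d(f\mu)|\le\|f\|$ for all $f$. Hence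
$$Tv=\int_Kg(v)\,d\mu(g)\quad(v\in V),\qquad\Big\|\int_Ku\,d\mu\Big\|\le1\ \text{ for all Borel }u\text{ with }|u|\le1. \tag{2}$$
The gain is that (2) allows all bounded Borel $u$, not only those coming from $V$. For $g\in K$ we put
$$a_g=\mu(\{g\})-\mu(\{-g\})\in W .$$

We need one fact on barycenters: if $\nu$ is a Borel probability measure on $B_{V^*}$ with $\int g'\,d\nu(g')=g\in\operatorname{ext}B_{V^*}$, then $\nu=\delta_g$. To see this, let $C\subset B_{V^*}$ be compact and convex, $g\notin C$, $\nu(C)>0$. The average of $\nu$ over $C$ lies in $C$ by separation. If $\nu(C)=1$, this average is $g\notin C$, impossible. If $\nu(C)<1$, then $g$ is a proper convex combination of the averages over $C$ and over $B_{V^*}\setminus C$, so by extremality both equal $g$, again impossible. So $\nu(C)=0$, and $B_{V^*}\setminus\{g\}$ is covered by countably many such $C$ (small closed balls intersected with $B_{V^*}$).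

**Lemma 5.** Let $\|T\|=1$ and let $\mu$ be as in (2).

(a) If $f\in S_{W^*}$ and $fT=g\in\operatorname{ext}B_{V^*}$, then $f\mu(A)=0$ for every Borel $A\subset K\setminus\{\pm g\}$, and $f(a_g)=1$.

(b) Let $f_j\in S_{W^*}$, $f_jT=g_j\in\operatorname{ext}B_{V^*}$ $(j\le r)$, with $g_1,\dots,g_r$ pairwise distinct up to sign. Put $a_j=a_{g_j}$ and $K'=K\setminus\{\pm g_j:j\le r\}$. Then
$$f_i(a_j)=\delta_{ij},\qquad T=\sum_jg_j\otimes a_j+\int_{K'}g\,d\mu(g), \tag{3}$$
$$\sum_jt_ja_j+\int_{K'}u\,d\mu\in B_W\quad\text{whenever }|t_j|\le1\text{ and }u\text{ is Borel with }|u|\le1. \tag{4}$$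
If also $f\in S_{W^*}$ and $fT=g_i$, then $f(a_j)=\delta_{ij}$ for all $j$, and $f\mu$ vanishes on Borel subsets of $K'$. The $f_j$ are linearly independent. If $r=n$, then $W$ is isometric to $\ell_\infty^{(n)}$.

**Proof of (a).** Put $\lambda=f\mu$, so $|\lambda|(K)\le1$, and let $h=d\lambda/d|\lambda|$, a Borel function with values in $\{\pm1\}$. Let $\nu$ be the image of $|\lambda|$ under the map $g'\mapsto h(g')g'$ of $K$ into $K$. Then $\nu\ge0$ has mass at most $1$, and
$$\int g'\,d\nu=\int h(g')g'\,d|\lambda|(g')=\int g'\,d\lambda=fT=g.$$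
Since $\|g\|=1$, the mass of $\nu$ is exactly $1$. By the fact just proved, $\nu=\delta_g$, that is, $h(g')g'=g$ for $|\lambda|$-almost every $g'$. So $|\lambda|$ is concentrated on $\{\pm g\}$, with sign $h=1$ at $g$ and $h=-1$ at $-g$ wherever there is mass. Hence $\lambda(\{g\})\ge0\ge\lambda(\{-g\})$ and $f(a_g)=\lambda(\{g\})-\lambda(\{-g\})=|\lambda|(K)=1$.

**Proof of (b).** By (a), $f_i(a_i)=1$, and $f_i\mu$ vanishes on subsets of $K\setminus\{\pm g_i\}$, so $f_i(a_j)=0$ for $j\ne i$. The same argument for $f$ with $fT=g_i$ gives $f(a_j)=\delta_{ij}$ and the vanishing of $f\mu$ on $K'$. The part of $\int g\,d\mu$ over $\{\pm g_j\}$ is $g_j\otimes\mu(\{g_j\})-g_j\otimes\mu(\{-g_j\})=g_j\otimes a_j$, which gives (3). For (4), apply (2) to the Borel function equal to $t_j$ at $g_j$, to $-t_j$ at $-g_j$, and to $u$ on $K'$. If $\sum c_if_i=0$, evaluation at $a_j$ gives $c_j=0$. Finally, if $r=n$, then $(a_j)$ is the basis dual to $(f_j)$, and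
$$B_W\subset\{w:|f_j(w)|\le1\ \forall j\}=\Big\{\sum t_ja_j:|t_j|\le1\Big\}\subset B_W ,$$
the last inclusion by (4). So $B_W$ is a parallelepiped. $\square$

The last sentence of Lemma 5 is the plan: *find one operator $T$ of norm one and $n$ norm-one functionals that $T$ pulls back to $n$ extreme points of $B_{V^*}$, pairwise distinct up to sign.* Then $W$ must be a cube.

## 4. Cross-polytopes, the hexagon, and a cube in the middle

**Where the plan breaks.** Take $V=\ell_1^{(m)}$, so $V^*=\ell_\infty^{(m)}$ and $\operatorname{ext}B_{V^*}$ consists of the sign vectors, and take $W=H$, $n=2$. If $\|T\|=1$, then $fT=(f(Te_1),\dots,f(Te_m))$. We would need $f_1,f_2\in S_{H^*}$ such that both $f_1T$ and $f_2T$ are sign vectors and $f_1T\ne\pm f_2T$. Then for some indices $i,l$ the signs $f_1(Te_i),f_2(Te_i)$ agree and the signs $f_1(Te_l),f_2(Te_l)$ differ. So, after changing signs, there are $u,u'\in B_H$ with $(f_1,f_2)(u)=(1,1)$ and $(f_1,f_2)(u')=(1,-1)$. But then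
$$B_H\subset\{|f_1|\le1,\ |f_2|\le1\}=\operatorname{conv}\{\pm u,\pm u'\}\subset B_H,$$
and the hexagon would be a parallelogram. So *no* operator from $\ell_1^{(m)}$ to $H$ can be fed into the criterion of Lemma 5(b) with $r=n=2$. That is the exact point where the plan stops for this pair, and it is a hint to test whether all operators of this pair extend after all.

**What replaces it.** We know two reasons for an operator to extend: a cube as domain or a cube as range. They have a common generalization, a cube in the middle. If $T=BA$ with $A:V\to\ell_\infty^{(k)}$, $B:\ell_\infty^{(k)}\to W$, $\|A\|\le1$, $\|B\|\le1$, and if $V\subset X$, then $A$ extends to $\tilde A:X\to\ell_\infty^{(k)}$ with $\|\tilde A\|\le1$, and $B\tilde A$ is an extension of $T$ of norm at most $1$. Now a hexagon is the shadow of a 3-cube along one of its diagonals. So an operator sending each $e_i$ to a vertex of the hexagon can hope to be lifted to the cube. This is what the following proof does.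

**Proof of Theorem 1, Step 1: the operator $T_0:\ell_1^{(3)}\to H$, $T_0e_i=w_i$, factors through the cube.** Let
$$Ae_1=(1,1,-1),\qquad Ae_2=(1,1,1),\qquad Ae_3=(-1,1,1),\qquad B(c)=\tfrac12(c_1w_1+c_2w_2+c_3w_3).$$
Then $A:\ell_1^{(3)}\to\ell_\infty^{(3)}$ has norm $\max_i\|Ae_i\|_\infty=1$. Since $w_2=w_1+w_3$,
$$\tfrac12(w_1+w_2-w_3)=w_1,\quad\tfrac12(w_1+w_2+w_3)=w_2,\quad\tfrac12(-w_1+w_2+w_3)=w_3,\quad\tfrac12(w_1-w_2+w_3)=0 .$$
Up to sign these are the images under $B$ of all eight vertices of the cube. They lie in $B_H$, so $\|B\|\le1$. The first three equations say $BA=T_0$.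

**Step 2: all operators $\ell_1^{(m)}\to H$.** The purpose is to reduce to Step 1 by convexity. Let $X\supset\ell_1^{(m)}$ and let $\mathcal C_X$ be the set of $T:\ell_1^{(m)}\to H$ that have an extension to $X$ of norm at most $1$. It is convex, since convex combinations of extensions extend the convex combination. The unit ball of $L(\ell_1^{(m)},H)$ is $\{T:Te_i\in B_H\ \forall i\}\cong B_H^m$, a polytope whose extreme points are the $T$ with every $Te_i\in\{\pm w_1,\pm w_2,\pm w_3\}$. For such $T$ write $Te_i=\epsilon_iw_{k(i)}$ with $\epsilon_i=\pm1$, and let $J:\ell_1^{(m)}\to\ell_1^{(3)}$, $Je_i=\epsilon_ie_{k(i)}$, so $\|J\|\le1$. Then $T=T_0J=B(AJ)$ factors through $\ell_\infty^{(3)}$ with both factors of norm at most $1$, so $T\in\mathcal C_X$. By convexity $\mathcal C_X$ is the whole unit ball. So every $T$ of norm $1$ has an extension of norm at most $1$, hence exactly $1$. Scaling gives the same for all $T$ (the zero operator is trivial).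

**Step 3: the general range, and no cubes.** Let $W=H\oplus_\infty\ell_\infty^{(k-2)}$ and $T=(T_1,T_2)$. Extend $T_1$ by Step 2 and $T_2$ coordinatewise, each with its own norm. Then
$$\|\tilde T\|=\max(\|\tilde T_1\|,\|\tilde T_2\|)=\max(\|T_1\|,\|T_2\|)=\|T\|.$$
So $HB(V,W)=L(V,W)$. The ball of $\ell_1^{(m)}$ has $2m<2^m$ extreme points for $m\ge3$. The ball of $W$ has $6\cdot2^{k-2}\ne4\cdot2^{k-2}=2^k$ extreme points. So neither space is isometric to an $\ell_\infty^{(n)}$. $\square$

## 5. Plane domains with a corner

We turn to the range where the conjecture is true. In this section $\dim V=2$, $V$ is not smooth, $B_V$ is not a parallelogram, and $HB(V,W)=L(V,W)$ with $2\le n=\dim W<\infty$. We prove that $W$ is isometric to $\ell_\infty^{(n)}$.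

The plan of Section 3, as it stands, cannot work here in general. For $V=H$, $B_{V^*}$ is a hexagon, with three extreme points up to sign, so $r\le3$ in Lemma 5(b), which is too small once $n\ge4$. Instead we use the corner of $B_V$. If $T$ sends the corner to an extreme point of $B_W$, then $\mu$ can only live on one segment and its negative, and $T$ is described by one point of $B_W$. This yields distances in $W$, and the distances give the combinatorics of $B_W$.

Let $v_1\in S_V$ be a point where $V$ is not smooth. Then $D=\{g\in B_{V^*}:g(v_1)=1\}$ is a segment $[g_0,g_1]$ with $g_0\ne g_1$, and $D\subset K=S_{V^*}$. The functionals $g_0,g_1$ form a basis of $V^*$, since they are distinct points of a line that misses the origin.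

**Lemma 6.** If $p\in\operatorname{ext}B_W$, $\|T\|\le1$ and $Tv_1=p$, then $T=g_1\otimes\frac{p+q}2+g_0\otimes\frac{p-q}2$ for some $q\in B_W$.

**Proof.** Since $\|p\|=1$, $\|T\|=1$, and we may take $\mu$ as in (2). Let $0<\eta<1$ and let $A\subset\{g\in K:|g(v_1)|\le1-\eta\}$ be Borel. By (2),
$$p\pm\eta\mu(A)=\int\big(g(v_1)\pm\eta1_A(g)\big)\,d\mu(g)\in B_W ,$$
and $p$ is extreme, so $\mu(A)=0$. Letting $\eta$ run through $1/2,1/3,\dots$, we see that $\mu$ vanishes on Borel subsets of $\{|g(v_1)|<1\}$, so $\mu$ lives on $D\cup(-D)$. On $D$ write $g=(1-s(g))g_0+s(g)g_1$ with $s$ continuous, $0\le s\le1$. For $g\in-D$ we have $g=-\big((1-s(-g))g_0+s(-g)g_1\big)$. So (2) becomes $T=g_1\otimes a+g_0\otimes b$ with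
$$a=\int_Ds\,d\mu-\int_{-D}s(-g)\,d\mu(g),\qquad b=\int_D(1-s)\,d\mu-\int_{-D}(1-s(-g))\,d\mu(g).$$
As $g_0(v_1)=g_1(v_1)=1$, $a+b=Tv_1=p$. And $q:=a-b$ is the integral of the function equal to $2s(g)-1$ on $D$ and $-(2s(-g)-1)$ on $-D$. This function is bounded by $1$, so $q\in B_W$. Now $a=\frac{p+q}2$ and $b=\frac{p-q}2$. $\square$

**Lemma 7.** Let $p\in\operatorname{ext}B_W$ and $q\in B_W\setminus\{p\}$ be such that $q_\varepsilon:=p+(1+\varepsilon)(q-p)\notin B_W$ for all $\varepsilon>0$. Then $\|p-q\|=2$.

So a ray that starts at an extreme point leaves the ball only at distance $2$.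

**Proof.** Suppose $\|p-q\|<2$. We build an operator that violates Lemma 6. Put $m=\frac{p+q}2$ and $d=\frac{p-q}2$, so $\|d\|<1$, $m+d=p$, $m-d=q$, and let
$$T_\varepsilon=g_1\otimes\tfrac{p+q_\varepsilon}2+g_0\otimes\tfrac{p-q_\varepsilon}2 .$$
Since $\frac{p-q_\varepsilon}2=(1+\varepsilon)d$ and $\frac{p+q_\varepsilon}2=p-(1+\varepsilon)d=m-\varepsilon d$,
$$T_\varepsilon u=\alpha m+\beta_\varepsilon d,\qquad\alpha=g_1(u),\quad\beta=g_0(u),\quad\beta_\varepsilon=(1+\varepsilon)\beta-\varepsilon\alpha .$$
In particular $T_\varepsilon v_1=m+d=p$. We show $\|T_\varepsilon\|\le1$ for some small $\varepsilon>0$. Then Lemma 6 and the independence of $g_0,g_1$ give $q_\varepsilon\in B_W$, a contradiction.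

Let $u\in B_V$, so $|\alpha|,|\beta|\le1$. If $|\beta_\varepsilon|\le1$, then $T_\varepsilon u\in\operatorname{conv}\{\pm m\pm d\}=\operatorname{conv}\{\pm p,\pm q\}\subset B_W$. Otherwise, replacing $u$ by $-u$ if necessary, $\beta_\varepsilon<-1$. Put $\tau=-1-\beta_\varepsilon>0$. From $\beta\ge-1$ we get $\tau\le-1+(1+\varepsilon)+\varepsilon\alpha=\varepsilon(1+\alpha)$. From $(1+\varepsilon)\beta<-1+\varepsilon\alpha\le-1+\varepsilon$ we get $\beta<-\frac{1-\varepsilon}{1+\varepsilon}$.

Here we use that $B_V$ is not a parallelogram. We have $\max\{g_1(u):u\in B_V,\ g_0(u)=-1\}<1$. Otherwise some $u\in B_V$ has $g_1(u)=1$, $g_0(u)=-1$, and $B_V\subset\{|g_0|\le1,|g_1|\le1\}=\operatorname{conv}\{\pm v_1,\pm u\}\subset B_V$. By compactness there is $c\in(0,1)$ such that for all small $\varepsilon$, $u\in B_V$ and $g_0(u)\le-\frac{1-\varepsilon}{1+\varepsilon}$ imply $g_1(u)\le1-c$. So $\alpha\le1-c$ in our case.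

Now $T_\varepsilon u=(\alpha m-d)-\tau d$, and we estimate according to the sign of $\alpha$. If $\alpha\le0$, then $\alpha m-d=|\alpha|(-p)+(1+\alpha)(-d)$, so
$$\|T_\varepsilon u\|\le|\alpha|+(1+\alpha)\|d\|+\tau\|d\|\le1-(1+\alpha)(1-\|d\|)+\varepsilon(1+\alpha)\le1\quad\text{for }\varepsilon\le1-\|d\|.$$
If $\alpha\ge0$, then $\alpha m-d=\alpha q+(1-\alpha)(-d)$, so
$$\|T_\varepsilon u\|\le1-(1-\alpha)(1-\|d\|)+\tau\|d\|\le1-c(1-\|d\|)+2\varepsilon\le1$$
for small $\varepsilon$. $\square$

**Step 1: $B_W$ is a polytope, and $f(p)=\pm1$ for all $f\in\operatorname{ext}B_{W^*}$, $p\in\operatorname{ext}B_W$.** If $p\ne p'$ are extreme, then $p+(1+\varepsilon)(p'-p)\notin B_W$ for $\varepsilon>0$, because otherwise $p'$ would be interior to a segment in $B_W$. So Lemma 7 gives $\|p-p'\|=2$. A compact set contains no infinite $2$-separated subset, so $\operatorname{ext}B_W$ is finite.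

Recall that the facets of the polytope $B_W$ are exactly the $F_f$ with $f\in\operatorname{ext}B_{W^*}$. Let $F_f$ be a facet, $p$ a vertex with $f(p)<1$, and $q\in\operatorname{int}F_f$. Then $f(q_\varepsilon)=f(p)+(1+\varepsilon)(1-f(p))>1$, so $q_\varepsilon\notin B_W$, and Lemma 7 gives $\|q-p\|=2$. Choose $\varphi\in S_{W^*}$ with $\varphi(q-p)=2$. Then $\varphi(q)=1$ and $\varphi(p)=-1$. By (1), $\varphi=f$, so $f(p)=-1$.

If $n=2$, we are done: for a facet (an edge) $F$, all vertices lie in $F\cup(-F)$, so $B_W=\operatorname{conv}(F\cup-F)$ is a parallelogram. From now on $n\ge3$.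

**Definition (2-level polytope).** A polytope $P$ is 2-level if for each facet $Q$ of $P$ there is an affine function equal to $0$ on $Q$ and to $1$ at all vertices of $P$ outside $Q$.

For example, triangles and parallelograms are 2-level. The ball of $H$ is not: on its edge in $\{x=1\}$ we have $x=1$, while the other vertices have $x=0$ or $x=-1$, two different levels.

We use three textbook facts on polytopes: every proper face is the intersection of the facets that contain it; each facet $R$ of a facet $Q$ (a ridge) lies in exactly two facets $Q,Q'$, and $R=Q\cap Q'$; every face is reached by a chain of faces, each a facet of the previous one.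

**Step 2: every 2-face of $B_W$ is a triangle or a parallelogram.** By Step 1, $B_W$ is 2-level, with the functions $(1-f)/2$. Facets of 2-level polytopes are 2-level: if $R=Q\cap Q'$ is a facet of the facet $Q$, restrict the function of $Q'$ to $Q$. So each facet of $B_W$ and, going down a chain, each 2-face of $B_W$ is 2-level. In a 2-level polygon the vertices outside an edge lie on one line parallel to that edge, so there are at most two of them. If the polygon has four vertices, opposite edges are parallel.

**Step 3: no 2-face $G$ of $B_W$ is a triangle.** Here Lemma 5(b) returns, with $r=3$. Suppose $G=\operatorname{conv}\{x,y,z\}$. Let $\Phi_0=\{f\in\operatorname{ext}B_{W^*}:f|_G=1\}$, so that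
$$G=\{w\in B_W:f(w)=1\ \ \forall f\in\Phi_0\},$$
and fix $f_0\in\Phi_0$. The edge $[y,z]$ is an intersection of facets, so some facet contains $y,z$ but not $x$. By Step 1 its functional has value $-1$ at $x$. Doing this for each edge we get $f_1,f_2,f_3\in\operatorname{ext}B_{W^*}$ with values on $(x,y,z)$
$$f_1:(-1,1,1),\qquad f_2:(1,-1,1),\qquad f_3:(1,1,-1).$$
The points $x,y,z$ are affinely independent in the hyperplane $\{f_0=1\}$, hence linearly independent. Up to a global sign, $f_0,\dots,f_3$ realize all sign patterns on $(x,y,z)$, so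
$$|\alpha|+|\beta|+|\gamma|=\max_{0\le i\le3}|f_i(\alpha x+\beta y+\gamma z)|\le\|\alpha x+\beta y+\gamma z\|\le|\alpha|+|\beta|+|\gamma| .$$
Thus on $E=\operatorname{span}\{x,y,z\}$ the norm is the maximum of $|f_0|,\dots,|f_3|$.

Next we choose functionals on $V$. As $B_V$ is not a parallelogram, neither is $B_{V^*}$, so $B_{V^*}$ has three extreme points that are pairwise distinct up to sign, hence pairwise non-proportional. Since $\dim V^*=2$, there is a nontrivial linear relation among them, and all its coefficients are nonzero. Solve for the one whose coefficient is largest in absolute value and adjust signs. This gives extreme points $g,h_1,h_2$, pairwise distinct up to sign, with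
$$g=\alpha h_1+\beta h_2,\qquad\alpha,\beta\in(0,1].$$
Then $\alpha+\beta\ge\|g\|=1$, so $\|g-h_1-h_2\|\le(1-\alpha)+(1-\beta)\le1$. Let
$$T=\tfrac12(h_1+h_2)\otimes x+\tfrac12(g-h_1)\otimes y+\tfrac12(g-h_2)\otimes z .$$
From the values of the $f_i$ on $(x,y,z)$,
$$f_0T=g,\qquad f_2T=h_1,\qquad f_3T=h_2,\qquad f_1T=g-h_1-h_2 .$$
All four have norm at most $1$ and $\|g\|=1$, so $\|T\|=1$. Moreover $fT=g$ for all $f\in\Phi_0$, because $f$ and $f_0$ agree on $x,y,z$.

Apply Lemma 5(b) to $f_0,f_2,f_3$ and $g,h_1,h_2$, with vectors $a,a_1,a_2$, and put $w=a-a_1-a_2$, which is in $B_W$ by (4). For every $f\in\Phi_0$ Lemma 5(b) gives $f(w)=1-0-0=1$, so $w\in G$. Also $f_2(w)=0-1-0=-1$ and $f_3(w)=-1$. But on the triangle $G$, $f_2=-1$ only at $y$ and $f_3=-1$ only at $z$. This is a contradiction.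

**Lemma 8.** A 2-level polytope $P$ of dimension $d\ge2$, all of whose 2-faces are parallelograms, is a parallelepiped.

**Proof.** We use induction on $d$. For $d=2$ there is nothing to prove. Let $d\ge3$. All facets are 2-level with parallelogram 2-faces, so they are parallelepipeds. Choose a facet $F$ and affine coordinates $(x_1,\dots,x_{d-1},t)$ with $F=[0,1]^{d-1}\times\{0\}$ and $t=1$ at all vertices outside $F$.

*Straightening.* Let $Q_i^0\ne F$ be the facet containing the ridge $F\cap\{x_i=0\}$. Its 2-level function vanishes on the ridge and is $1$ at the vertices of $F$ with $x_i=1$, since these are outside $Q_i^0$. So on $\{t=0\}$ it equals $x_i$, and altogether it equals $x_i+\alpha_it$. Replacing $x_i$ by $x_i+\alpha_it$ for all $i$, which does not change $F$ or $t$, we may assume $\alpha_i=0$. Then $x_i\in\{0,1\}$ at every vertex of $P$, so all vertices with $t=1$ lie in $\{0,1\}^{d-1}\times\{1\}$.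

*Almost all $0/1$-points occur.* The facet of the parallelepiped $Q_i^0$ opposite to the ridge is a translate of the ridge. Its vertices are not in the ridge $F\cap Q_i^0$, so they are not in $F$ and have $t=1$, and they have $x_i=0$. A translate of $[0,1]^{d-2}$ (in the coordinates $x_j$, $j\ne i$) with $0/1$ vertices is $[0,1]^{d-2}$ itself. So all $0/1$-points with $x_i=0$, $t=1$ are vertices of $P$. Using all $i$, every point of $\{0,1\}^{d-1}\times\{1\}$ is a vertex, except possibly $(1,\dots,1,1)$.

*The last point.* Let $Q\ne F$ be the facet containing $F\cap\{x_1=1\}$. As before, its 2-level function is $1-x_1+\beta t$. Since $d-1\ge2$, there are vertices with $t=1$ and $x_1=0$, and also vertices with $t=1$ and $x_1=1$. So $1+\beta$ and $\beta$ are both in $\{0,1\}$, and $\beta=0$. Thus $Q\subset\{x_1=1\}$, and the facet of $Q$ opposite to the ridge is a translate of the ridge in $\{x_1=1,t=1\}$ with $0/1$ vertices. As above it contains all $0/1$-points there, in particular $(1,\dots,1,1)$. So the vertices of $P$ are exactly $\{0,1\}^d$, and $P=[0,1]^d$.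 $\square$

**Step 4: conclusion.** Let $F=F_f$ be a facet of $B_W$. Its dimension is $n-1\ge2$, it is 2-level, and by Steps 2 and 3 its 2-faces are parallelograms. By Lemma 8, $F=c+\sum_{i<n}[-u_i,u_i]$. By Step 1 all vertices of $B_W$ lie in $F\cup(-F)$, so
$$B_W=\operatorname{conv}(F\cup-F)=[-c,c]+\sum_{i<n}[-u_i,u_i],$$
where $f(c)=1$ and the $u_i\in\ker f$ are independent. So $B_W$ is a parallelepiped and $W$ is isometric to $\ell_\infty^{(n)}$. $\square$

## 6. Smooth domains: building an $n$-regular operator

We prove Theorem 2. The converse direction was shown in Section 2, and for $n=1$ there is nothing to prove. So let $V$ be smooth, $2\le\dim V<\infty$, $n=\dim W\ge2$, and $HB(V,W)=L(V,W)$.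

By Section 1, $V^*$ is strictly convex, so *every* $g\in S_{V^*}$ is extreme, and Lemma 5 applies whenever $\|fT\|=\|T\|=1$ with $f\in S_{W^*}$. This makes the plan of Section 3 realistic: we need an operator that attains its norm along $n$ functionals with distinct pullbacks. Smoothness will also be used in the form
$$v\in S_V,\ g,g'\in S_{V^*},\ |g(v)|=|g'(v)|=1\ \Longrightarrow\ g=\pm g'. \tag{5}$$

The obvious way is to start with a rank-one operator and to add perturbations $R$ that do not disturb the norming functionals we already have, until the norm is about to exceed $1$. At that moment a new norming functional must appear. Three things can go wrong at such an $R$: an old norming point may have slid to the boundary of its face; several new functionals may appear together; and the new functional $f$ may have a face $F_f$ with no interior at the right point, so that the construction cannot be repeated. We cure all three by choosing $R$ generically on the boundary of the set of admissible perturbations. For the third we need to know that there are only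 countably many candidates for $f$, and we start with that.

### 6.1. Exposed points of $B_{W^*}$ give faces of full dimension

For $f\in S_{W^*}$ put $L_f=\operatorname{span}(F_f-F_f)\subset\ker f$ (if $F_f$ has dimension $n-1$, then $L_f=\ker f$).

**Lemma 9.** Let $\|T\|=1$.

(a) If $f,f'\in S_{W^*}$, and $g=fT$, $g'=f'T$ have norm $1$ with $g\ne\pm g'$, then $\|f-f'\|=2$.

(b) If $f\in S_{W^*}$ and $fT=g\in S_{V^*}$, then $T(\ker g)\subset L_f$.

**Proof.** (a) By Lemma 5(b), $(f-f')(a_g-a_{g'})=1-0-0+1=2$ and $\|a_g-a_{g'}\|\le1$. (b) Let $K'=K\setminus\{\pm g\}$. For Borel $A\subset K'$, (4) gives $a_g\pm\mu(A)\in B_W$, and by Lemma 5(a) these points have $f$-value $1$. So they lie in $F_f$ and $\mu(A)\in L_f$. By (3), for $u\in\ker g$ we have $Tu=\int_{K'}g'(u)\,d\mu(g')$, which is in $L_f$, since every functional that vanishes on $L_f$ kills it. $\square$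

**Lemma 10.** Every exposed point $f$ of $B_{W^*}$ satisfies $\dim F_f=n-1$.

**Proof.** Let $p\in S_W$ be such that $f$ is the only $\varphi\in B_{W^*}$ with $\varphi(p)=1$. Suppose there is $q\in\ker f\setminus L_f$. The idea is to find an operator that is normed by $f$ and whose range contains $q$ in the place forbidden by Lemma 9(b); we find it by a continuity argument. Choose independent $g,h\in S_{V^*}$ and put $T_{s,\varepsilon}=g\otimes(p+sq)+\varepsilon h\otimes q$. Then for $\varphi\in W^*$
$$\varphi T_{s,\varepsilon}=(\varphi(p)+s\varphi(q))g+\varepsilon\varphi(q)h,\qquad fT_{s,\varepsilon}=g,\qquad\|T_{s,\varepsilon}\|\ge1. \tag{6}$$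
Let $M(s,\varepsilon)=\{\varphi\in B_{W^*}:\|\varphi T_{s,\varepsilon}\|=\|T_{s,\varepsilon}\|\}$. This is a nonempty symmetric subset of $S_{W^*}$. Let $U=\{\varphi\in B_{W^*}:\|\varphi-f\|<\frac12\}$. On $U$ we have $\varphi(p)>\frac12$, and on $\overline U$ we have $\varphi(p)\ge\frac12$, so $\overline U\cap(-U)=\emptyset$.

*Setting up.* $T_{0,0}=g\otimes p$, so $M(0,0)=\{\varphi\in B_{W^*}:|\varphi(p)|=1\}=\{\pm f\}$. Limits of elements of $M(s_i,\varepsilon_i)$ with $(s_i,\varepsilon_i)\to(0,0)$ lie in $M(0,0)$. So there are $\sigma,\varepsilon_0>0$ with $M(s,\varepsilon)\subset U\cup(-U)$ for $|s|\le\sigma$, $0<\varepsilon\le\varepsilon_0$, and we may take $\sigma\|q\|\le\frac12$. Fix $0<\varepsilon<\min(\varepsilon_0,\sigma)$ and write $T_s=T_{s,\varepsilon}$, $M(s)=M(s,\varepsilon)$. By symmetry $M(s)\cap U\ne\emptyset$.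

*A well-defined function.* Let $\varphi,\varphi'\in M(s)\cap U$. Then $\|\varphi-\varphi'\|<1$, so Lemma 9(a) for $T_s/\|T_s\|$ gives $\varphi T_s=\pm\varphi'T_s$. If the sign is $-$, then by (6) and the independence of $g,h$, $(\varphi+\varphi')(q)=0$ and then $(\varphi+\varphi')(p)=0$, impossible on $U$. So $\varphi T_s=\varphi'T_s$, and comparing the coefficients of $h$ gives $\varphi(q)=\varphi'(q)$. Thus $x(s):=\varphi(q)$, $\varphi\in M(s)\cap U$, is well defined for $|s|\le\sigma$.

*Continuity.* Let $s_i\to s$ and $\varphi_i\in M(s_i)\cap U$. Any limit point $\varphi$ of $(\varphi_i)$ lies in $M(s)\cap\overline U$. Since $M(s)\subset U\cup(-U)$ and $\overline U\cap(-U)=\emptyset$, $\varphi\in U$, so $\varphi(q)=x(s)$. By compactness $x(s_i)\to x(s)$.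

*No zero.* If $x(s)=0$, then by (6) $\|T_s\|=\|\varphi(p)g\|\le1$, so $\|T_s\|=1$, while $fT_s=g$. Choose $u\in\ker g$ with $h(u)=1$. By Lemma 9(b), $\varepsilon q=T_su\in L_f$, a contradiction.

*Sign change.* Suppose $x=x(\sigma)<0$, and let $\varphi\in M(\sigma)\cap U$. Then $0\le\frac12-\sigma\|q\|\le\varphi(p)+\sigma x\le1-\sigma|x|$, so by (6) $1\le\|\varphi T_\sigma\|\le1-\sigma|x|+\varepsilon|x|<1$, absurd. So $x(\sigma)>0$. In the same way, $x=x(-\sigma)>0$ would give $0\le\varphi(p)-\sigma x\le1-\sigma x$ and $1\le1-\sigma x+\varepsilon x<1$. So $x(-\sigma)<0$.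

This contradicts the intermediate value theorem. Hence $L_f=\ker f$. $\square$

Let $\mathcal E$ be the set of exposed points of $B_{W^*}$, which is nonempty by Section 1. **Claim.** $\mathcal E$ is countable. By Lemma 10, $\operatorname{int}F_f\ne\emptyset$ for $f\in\mathcal E$. By (1), these sets are pairwise disjoint. They are open in $S_W$: if $p\in\operatorname{int}F_f$ and $w\in S_W$ is close to $p$, then $w/f(w)$ is close to $p$ in $\{f=1\}$, so $w/f(w)\in F_f\subset S_W$. Hence $f(w)=\|w\|=1$, and $w\in\operatorname{int}F_f$. Since $S_W$ is separable, $\mathcal E$ is countable.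

### 6.2. Regular operators

**Definition (contact, $r$-regular operator).** Let $\|T\|=1$. A contact of $T$ is a pair $(f,v)\in S_{W^*}\times S_V$ with $f(Tv)=1$; then $fT\in S_{V^*}$. If $(f,v)$ is a contact, so is $-(f,v)=(-f,-v)$. For $r\ge1$, $T$ is $r$-regular if there are contacts $(f_j,v_j)$, $j\le r$, such that with $g_j=f_jT$:

- (R1) the $g_j$ are pairwise distinct up to sign;
- (R2) $Tv_j\in\operatorname{int}F_{f_j}$ for all $j$;
- (R3) all contacts of $T$ are among $\pm(f_j,v_j)$.

For example, the identity from the Euclidean plane to $\ell_\infty^{(2)}$ is 2-regular. Its norm is $1$, and if $\|f\|_1=1$, $\|v\|_2=1$ and $f(v)=1$, then $1=f(v)\le\|f\|_2\le\|f\|_1=1$ forces $f=\pm e_i$ and $v=f$. So the contacts are $\pm(e_1,e_1)$ and $\pm(e_2,e_2)$. The pullbacks $e_1,e_2$ are distinct up to sign, and $(1,0)$, $(0,1)$ are midpoints of edges of the square.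

Two consequences of regularity will be needed.

- (a) $\|\varphi T\|<1$ for $\varphi\in S_{W^*}\setminus\{\pm f_j\}$. Otherwise $\varphi$ belongs to a contact, against (R3).
- (b) If $v\in S_V$ and $g_j(v)=1$, then $v=v_j$. Indeed $(f_j,v)$ is a contact, so $(f_j,v)=\epsilon(f_k,v_k)$ with $\epsilon=\pm1$. Then $g_j=\epsilon g_k$, so $k=j$ and $\epsilon=1$.

By Lemma 5(b), $f_1,\dots,f_r$ are independent, so $r\le n$, and **an $n$-regular operator forces $W$ to be isometric to $\ell_\infty^{(n)}$.**

*A 1-regular operator exists.* Take $f\in\mathcal E$ and $p\in\operatorname{int}F_f$. Take an exposed point $v$ of $B_V$ and $g\in S_{V^*}$ with $g(u)=1$, $u\in B_V$, only for $u=v$. Let $T=g\otimes p$. If $(\varphi,u)$ is a contact, then $\varphi(p)g(u)=1$, so $\varphi(p)=g(u)=\epsilon=\pm1$. Hence $\varphi=\epsilon f$ by (1) and $u=\epsilon v$. So (R1)–(R3) hold.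

It remains to prove that **if an $r$-regular operator exists and $r<n$, then an $(r+1)$-regular operator exists.** For the rest of the section let $T$ be $r$-regular, $r<n$, with $f_j,v_j,g_j$ as above, and put
$$p_j=Tv_j,\qquad N=\bigcap_j\ker f_j\ne0,\qquad\mathcal R=\{R\in L(V,N):\|T+R\|\le1\}.$$
$\mathcal R$ is compact and convex. For $R\in\mathcal R$ we have $f_j(T+R)=g_j$, so $\|T+R\|=1$ and $(T+R)v_j\in F_{f_j}$.

**Step 1: $0$ is an interior point of $\mathcal R$ in $L(V,N)$.** This says that a regular operator can be perturbed freely. If it is false, there are $R_i\to0$ and $u_i\in S_V$ with $y_i=(T+R_i)u_i$, $\|y_i\|>1$. Let $\varphi_i\in S_{W^*}$ norm $y_i$. Passing to a subsequence, $(\varphi_i,u_i)\to(\varphi,u)$ with $\varphi(Tu)=\lim\|y_i\|\ge1$, so $(\varphi,u)$ is a contact of $T$. Changing signs of $\varphi_i,u_i$, we may assume $(\varphi,u)=(f_j,v_j)$. Then $y_i\to p_j$, and $t_i:=f_j(y_i)=g_j(u_i)$ satisfies $t_i\to1$, $t_i\le1$. The points $y_i/t_i$ lie in $\{f_j=1\}$ and tend to $p_j\in\operatorname{int}F_{f_j}$, so eventually $y_i/t_i\in F_{f_j}$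 and $\|y_i\|\le t_i\le1$, a contradiction.

So the gauge $\rho(R)=\inf\{t>0:R\in t\mathcal R\}$ is a continuous convex positively homogeneous function on $L(V,N)$, with $\mathcal R=\{\rho\le1\}$ and $\partial\mathcal R=\{\rho=1\}$. We shall twice use the following device for moving inside $\partial\mathcal R$.

**(G)** *Let $\mathcal S\supset\mathcal R$ be closed and convex in $L(V,N)$ with gauge $\rho_{\mathcal S}$. Let $\mathcal G\subset\partial\mathcal R$ be relatively open with $\rho_{\mathcal S}=1$ on $\mathcal G$, and let $Q\in L(V,N)$ satisfy $\mathcal S+sQ=\mathcal S$ for all $s\in\mathbb R$. Then for each $R\in\mathcal G$, $R+sQ\in\mathcal R$ for all small $|s|$.*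

Indeed $t\mathcal S+sQ=t\mathcal S$ for all $t>0$ and $s$, so $\rho_{\mathcal S}(R+sQ)=\rho_{\mathcal S}(R)=1$. For small $s$, the point $(R+sQ)/\rho(R+sQ)\in\partial\mathcal R$ is close to $R$, hence in $\mathcal G$. So $\rho_{\mathcal S}$ equals $1$ there, which says $\rho(R+sQ)=\rho_{\mathcal S}(R+sQ)=1$.

**Step 2: generically the old contacts stay in the interiors of their faces.** For each $j$ let
$$C_j=\{R\in\partial\mathcal R:(T+R)v_j\notin\operatorname{int}F_{f_j}\}.$$
We claim that $C_j$ is closed and nowhere dense in $\partial\mathcal R$. It is closed, since $\operatorname{int}F_{f_j}$ is open in $\{f_j=1\}$. Suppose $C_j$ contains a nonempty relatively open $\mathcal G\subset\partial\mathcal R$. Let $\mathcal S=\{R\in L(V,N):p_j+Rv_j\in F_{f_j}\}$, a closed convex set containing $\mathcal R$. For $R\in\mathcal G$, the point $p_j+Rv_j$ is in $F_{f_j}$ but not in $\operatorname{int}F_{f_j}$, while $p_j\in\operatorname{int}F_{f_j}$. So $p_j+tRv_j\notin F_{f_j}$ for $t>1$, that is, $tR\notin\mathcal S$, and $\rho_{\mathcal S}(R)=1$.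

Fix $R\in\mathcal G$ and put $p'=p_j+Rv_j$. Fix $0\ne e\in\ker g_j$ (possible as $\dim V\ge2$) and any $z\in N$. As $v_j,e$ are independent, there is $Q\in L(V,N)$ with $Qv_j=0$, $Qe=z$. Then $\mathcal S+sQ=\mathcal S$, so by (G), for small $|s|$ the operator $T_s:=T+R+sQ$ has norm $1$. Moreover $f_jT_s=g_j$ and $T_sv_j=p'$.

Take $\mu$ as in (2) for $T_s$, $a=a_{g_j}$, $K'=K\setminus\{\pm g_j\}$, and for $0<\eta<1$ let $K_\eta=\{g\in K:|g(v_j)|\le1-\eta\}$. By (5), $K'=\bigcup_\eta K_\eta$. Let $z_\eta=\int_{K_\eta}g(e)\,d\mu(g)$. By (3),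
$$p'\pm\frac\eta{\|e\|}z_\eta=a+\int_{K'}\Big(g(v_j)\pm\frac\eta{\|e\|}1_{K_\eta}(g)\,g(e)\Big)d\mu(g),$$
and the integrand is bounded by $1$, so by (4) this is in $B_W$. Its $f_j$-value is $1$, because $f_j\mu$ vanishes on subsets of $K'$. So $z_\eta$ belongs to
$$\Lambda:=\{w\in W:p'\pm tw\in F_{f_j}\text{ for some }t>0\},$$
which is a linear subspace: it is closed under scalars, and if a common small $t$ works for $w$ and $w'$, then by averaging $t/2$ works for $w+w'$. Letting $\eta\to0$, and using $g_j(e)=0$ in (3), we get $T_se=\int_{K'}g(e)\,d\mu\in\Lambda$.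

The space $\Lambda$ depends on $p'$ only, not on $s$. Comparing $s=0$ with a small $s\ne0$ gives $sz=T_se-T_0e\in\Lambda$, so $z\in\Lambda$. As $z\in N$ was arbitrary, $N\subset\Lambda$. In particular $Rv_j\in\Lambda$, so $p'+tRv_j=p_j+(1+t)Rv_j\in F_{f_j}$ for some $t>0$. Now $p'=p_j+Rv_j$ lies between $p_j\in\operatorname{int}F_{f_j}$ and this point of $F_{f_j}$, so $p'\in\operatorname{int}F_{f_j}$. This contradicts $R\in C_j$.

Hence $\mathcal O=\partial\mathcal R\setminus\bigcup_jC_j$ is open and dense in $\partial\mathcal R$.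

**Step 3: new contacts exist at points of $\mathcal O$.** Let $R\in\mathcal O$, $T'=T+R$. We first describe the contacts $(f,v)$ of $T'$ with $fT'=\pm g_j$ for some $j$. After a common sign change $fT'=g_j$. Then $f(T'v_j)=g_j(v_j)=1$ and $T'v_j\in\operatorname{int}F_{f_j}$, so $f=f_j$ by (1). And $g_j(v)=1$, so $v=v_j$ by consequence (b). So these contacts are just $\pm(f_j,v_j)$.

If $T'$ had no contacts other than $\pm(f_j,v_j)$, then $T'$ would be $r$-regular with the same $f_j,v_j,g_j$ and the same $N$. Step 1 applied to $T'$, whose set of perturbations is $\mathcal R-R$, would give $R\in\operatorname{int}\mathcal R$, a contradiction. So $T'$ has a *new* contact $(f,v)$, meaning that $g=fT'\notin\{\pm g_j:j\le r\}$.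

For any new contact, take $\mu$ for $T'$ and let $a_1,\dots,a_r,a$ be the vectors of Lemma 5(b) for $g_1,\dots,g_r,g$ (with $f_1,\dots,f_r,f$). Then
$$f_i(a_l)=\delta_{il},\quad f_i(a)=0,\quad f(a_l)=0,\quad f(a)=1. \tag{7}$$
So $a\in N$, $f|_N\ne0$, and $W=\operatorname{span}\{a_l\}\oplus N$.

**Step 4: at smooth points of $\partial\mathcal R$ the new contact is unique, and its functional is exposed.** Let $\mathcal D$ be the set of $R\in\partial\mathcal R$ at which $\mathcal R$ has a unique supporting hyperplane. By Mazur's theorem, a continuous convex function on a separable Banach space is Gâteaux differentiable on a dense $G_\delta$. Apply this to $\rho$. By homogeneity the set of differentiability points is invariant under positive scaling, so its intersection with $\partial\mathcal R$ is a dense $G_\delta$ in $\partial\mathcal R$. That intersection is $\mathcal D$: a supporting functional at $R$ is positive there because $0\in\operatorname{int}\mathcal R$, and normalized to have value $1$ at $R$ it is the same thing as a subgradient of $\rho$ at $R$.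

Let $R\in\mathcal O\cap\mathcal D$, $T'=T+R$, and let $(f,v),(f',v')$ be new contacts, $g=fT'$. The functional $R'\mapsto f(R'v)$ on $L(V,N)$ is nonzero, since $f|_N\ne0$. It supports $\mathcal R$ at $R$, since $f((T+R')v)\le1=f((T+R)v)$ for $R'\in\mathcal R$. The same is true of $R'\mapsto f'(R'v')$. By uniqueness $f(R'v)=\kappa f'(R'v')$ for some $\kappa>0$ and all $R'\in L(V,N)$. Put $R'=\theta\otimes z$ with $\theta\in V^*$, $z\in N$:
$$\theta(v)f(z)=\kappa\,\theta(v')f'(z).$$
Choosing $z$ with $f(z)\ne0$ we see that $v,v'$ are proportional, so $v'=\pm v$. Replacing $(f',v')$ by $-(f',v')$ if necessary, $v'=v$. Then $f'|_N=cf|_N$ with $c=1/\kappa$. By smoothness at $v$, $f'T'=fT'=g$. With the vectors of Step 3 for $(f,v)$, Lemma 5(b) gives $f'(a_l)=0=f(a_l)$ and $f'(a)=1=f(a)$. Since $a\in N$, $c=1$. So $f'$ and $f$ agree on $\operatorname{span}\{a_l\}\oplus N=W$. We have shown that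

$$\text{the contacts of }T'\text{ are exactly }\pm(f_j,v_j)\ (j\le r)\text{ and }\pm(f,v). \tag{8}$$

Moreover $v\ne\pm v_j$, since otherwise (5) would give $g=\pm g_j$. So if $\varphi\in B_{W^*}$ and $\varphi(T'v)=1$, then $(\varphi,v)$ is a contact, and (8) gives $\varphi=f$. Thus $f\in\mathcal E$. Also $f\ne\pm f_j$, because $fT'=g\ne\pm g_j=\pm f_jT'$.

**Step 5: one functional serves a whole open set.** For $f\in\mathcal E\setminus\{\pm f_j\}$ let $A_f=\{R\in\mathcal O:\|f(T+R)\|=1\}$, a closed subset of $\mathcal O$. By Step 4 these sets cover $\mathcal O\cap\mathcal D$, and by Section 6.1 there are countably many of them. The space $\mathcal O$ is open in the compact metric space $\partial\mathcal R$, so it is a Baire space, and $\mathcal O\cap\mathcal D$ is a dense $G_\delta$ in it. If every $A_f$ had empty interior in $\mathcal O$, then $(\mathcal O\cap\mathcal D)\setminus\bigcup_fA_f$ would be dense, hence nonempty, by the Baire category theorem. So some $A_f$ contains a nonempty open $\mathcal G\subset\mathcal O$. Fix this $f$ and choose $R\in\mathcal G\cap\mathcal D$,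 $T'=T+R$, and $v\in S_V$ with $f(T'v)=1$. The contact $(f,v)$ is new, since otherwise Step 3 would give $f=\pm f_j$. By Step 4, (8) holds for it.

**Step 6: $p:=T'v$ lies in $\operatorname{int}F_f$.** This is condition (R2) for the new contact. Let $g=fT'$, take $a_l,a,\mu$ for $T'$ as in Step 3, and put $K'=K\setminus\{\pm g,\pm g_1,\dots,\pm g_r\}$. We show that $p$ can be moved inside $F_f$ in both directions along a spanning set of $\ker f$.

*Directions $a_l$.* By (3), $p=a+\sum_lg_l(v)a_l+\int_{K'}g'(v)\,d\mu(g')$, and $|g_l(v)|<1$ by (5), since $g(v)=1$ and $g\ne\pm g_l$. By (4), $p\pm sa_l\in B_W$ for $0\le s\le1-|g_l(v)|$. As $f(a_l)=0$, these points lie in $F_f$.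

*Directions $z\in N\cap\ker f$.* Choose $\theta\in V^*$ with $\theta(v)=1$ and put $Q=\theta\otimes z$, $\mathcal S=\{R'\in L(V,N):\|f(T+R')\|\le1\}\supset\mathcal R$. Since $fQ=0$, $\mathcal S+sQ=\mathcal S$. Let $R''\in\mathcal G$. Then $\|f(T+R'')\|=1$, because $\mathcal G\subset A_f$, and $\|fT\|<1$ by consequence (a). The convex function $t\mapsto\|f(T+tR'')\|$ is less than $1$ at $0$ and equal to $1$ at $1$, so it is greater than $1$ for $t>1$. Hence $\rho_{\mathcal S}=1$ on $\mathcal G$, which is relatively open in $\partial\mathcal R$. By (G), $R+sQ\in\mathcal R$ for small $|s|$, so $p+sz=(T+R+sQ)v\in B_W$. Its $f$-value is $1$, so $p+sz\in F_f$.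

Since $W=\operatorname{span}\{a_l\}\oplus N$ and $f(a_l)=0$, we have $\ker f=\operatorname{span}\{a_l\}\oplus(N\cap\ker f)$. So $F_f$ contains $p\pm sb$ for all $b$ in some basis of $\ker f$ and some $s>0$. By convexity $p\in\operatorname{int}F_f$.

**Step 7: conclusion.** $T'$ is $(r+1)$-regular with contacts $(f_j,v_j)$, $j\le r$, and $(f,v)$: (R1) holds because the contact is new, (R2) because $R\in\mathcal O$ and by Step 6, and (R3) is (8). Starting from a 1-regular operator we reach an $n$-regular one, so $W$ is isometric to $\ell_\infty^{(n)}$. Theorem 2 is proved. $\square$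

## 7. Two-dimensional domains: proof of Theorem 3

The "if" direction was shown in Section 2. Conversely, let $\dim V=2$ and $HB(V,W)=L(V,W)$, and suppose that $V$ is not isometric to $\ell_\infty^{(2)}$, that is, $B_V$ is not a parallelogram. If $\dim W=1$, then $W$ is $\ell_\infty^{(1)}$. If $\dim W\ge2$ and $V$ is smooth, Theorem 2 applies. If $\dim W\ge2$ and $V$ is not smooth, Section 5 applies. In all cases $W$ is isometric to $\ell_\infty^{(n)}$, $n=\dim W$. This proves Theorem 3, and with it Corollary 4, whose derivation was given in Section 2. $\square$
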